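\title{Isoperimetric regions in a product with a small factor}

\begin{abstract}
Let $M$ and $N$ be closed connected Riemannian manifolds, and let $\lambda M$ be $M$ with its metric scaled by $\lambda$. We prove that for volume fractions in a compact subset of $(0,1)$ and for all small $\lambda$, every isoperimetric region in $\lambda M\times N$ is the product of $\lambda M$ with an isoperimetric region of $N$. This proves a conjecture of M.~Hutchings in all dimensions, with no assumption of nondegeneracy, uniqueness or regularity on the isoperimetric regions of $N$. For each volume fraction there is a finite threshold $\lambda^*$ below which only such products are isoperimetric and above which none is. The proof symmetrizes in the direction of $M$, which replaces $\lambda M$ by a line with a Gaussian density of small variance $\sigma^2$. There the component of the normal along the line is an eigenfunction of the stability form with eigenvalue $-\sigma^{-2}$, and stability forces it to vanish.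
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $X$ be a closed (compact, without boundary) Riemannian manifold. The \emph{perimeter} of a measurable set $E\subset X$ is
\[
P(E)=\sup\Big\{\int_E\operatorname{div}T:\ T\text{ a }C^1\text{ vector field on }X,\ |T|\le1\Big\}.
\]
If $\partial E$ is smooth, the divergence theorem shows that $P(E)$ is its area; in general $P(E)$ is the $(\dim X-1)$-dimensional measure of the reduced boundary, recalled in Section~\ref{sec:slicing}. A \emph{region} is a set of finite perimeter, and sets that differ by a null set are identified. The \emph{volume fraction} of $E$ is $|E|/|X|$. A region is \emph{isoperimetric} if it has least perimeter among all regions of the same volume.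

Throughout, $M$ and $N$ are closed connected Riemannian manifolds of dimensions $m\ge1$ and $n\ge1$, and $\lambda M$ is $M$ with the metric $\lambda^2g_M$. For $t\in(0,1)$ put
\[
I_N(t)=\min\{P(\Omega):\Omega\subset N,\ |\Omega|=t|N|\},\qquad h_M(t)=\min\{P(G)/|M|:G\subset M,\ |G|=t|M|\}.
\]
The minima are attained (Lemma~\ref{lem:existence}) and positive.

What do the isoperimetric regions of fraction $t$ in $\lambda M\times N$ look like when $\lambda$ is small? Two families of candidates come from the factors. A region $\lambda M\times\Omega$ has perimeter $|\lambda M|\,P(\Omega)$, and a region $G\times N$ has perimeter $\lambda^{m-1}P(G)\,|N|$. After division by $|\lambda M|=\lambda^m|M|$, the best members of the two families have perimeters $I_N(t)$ and $h_M(t)|N|/\lambda$. Cutting the fibers $\lambda M\times\{y\}$ costs $1/\lambda$, and a region made of whole fibers avoids this cost. A third candidate, a small ball, wins when $t$ is small compared with $\lambda$. All three appear in the simplest case.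

\begin{example}[Flat tori]\label{ex:torus}
Let $M,N$ be circles of lengths $\ell_M,\ell_N$, and put $\bar t=\min(t,1-t)$. Then $I_N(t)=2$ and $h_M(t)=2/\ell_M$. On the torus $\lambda M\times N$ a band $\lambda M\times(\text{arc})$ has perimeter $2\lambda\ell_M$, a band $(\text{arc})\times N$ has perimeter $2\ell_N$, and a disk of area $\bar t\lambda\ell_M\ell_N$ has perimeter $2\sqrt{\pi\bar t\lambda\ell_M\ell_N}$. For $\lambda\ell_M\le\ell_N$ the least perimeter of a region of fraction $t$ is $\min\{2\lambda\ell_M,\,2\sqrt{\pi\bar t\lambda\ell_M\ell_N}\}$ by \cite{HHM}, and for $\lambda\ell_M>\ell_N$ the second band is shorter than the first. Hence the band $\lambda M\times(\text{arc})$ is isoperimetric exactly when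
\[
\lambda\le\frac{\ell_N}{\ell_M}\min\{1,\pi\bar t\,\}.
\]
\end{example}

So products over $N$ win for small $\lambda$, and how small depends on $t$. The following conjecture of M.~Hutchings is stated as open in \cite{polytopes}.

\begin{quote}
\emph{For each $t\in(0,1)$ there is $\lambda_0>0$ such that for $0<\lambda<\lambda_0$ every isoperimetric region of volume fraction $t$ in $\lambda M\times N$ is $\lambda M\times\Omega$ for an isoperimetric region $\Omega$ of $N$.}
\end{quote}

\subsection{Results}

The conjecture holds in all dimensions, uniformly for fractions away from $0$ and $1$. Nothing is assumed about nondegeneracy, uniqueness or regularity of the isoperimetric regions of $N$.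

\begin{theorem}\label{thm:main}
For every $\delta\in(0,\frac12]$ there is $\lambda_0>0$ such that for all $0<\lambda<\lambda_0$ and $t\in[\delta,1-\delta]$, every isoperimetric region of volume fraction $t$ in $\lambda M\times N$ equals $\lambda M\times\Omega$ with $\Omega$ isoperimetric in $N$ and $|\Omega|=t|N|$. One may take $\lambda_0=c_M\sigma_0$, with $c_M>0$ depending only on $M$ and $\sigma_0>0$ depending only on $(N,\delta)$.
\end{theorem}

The choice $\delta=\min(t,1-t)$ gives the conjecture. As on the torus, there is a sharp threshold.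

\begin{theorem}\label{thm:threshold}
For each $t\in(0,1)$ there is $\lambda^*(t)\in(0,\infty)$ such that, for regions of fraction $t$ in $\lambda M\times N$:
\begin{itemize}
\item[(i)] for $\lambda<\lambda^*(t)$, every isoperimetric region is $\lambda M\times\Omega$ with $\Omega$ isoperimetric in $N$;
\item[(ii)] for $\lambda=\lambda^*(t)$, such products are isoperimetric;
\item[(iii)] for $\lambda>\lambda^*(t)$, no product $\lambda M\times\Omega$ is isoperimetric.
\end{itemize}
Moreover $\inf_{[\delta,1-\delta]}\lambda^*>0$ for all $\delta\in(0,\frac12]$; $\lambda^*(t)\to0$ as $t\to0$ or $t\to1$; and $\lambda^*(t)\le h_M(t)|N|/I_N(t)$.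
\end{theorem}

In Example~\ref{ex:torus}, $\lambda^*(t)=(\ell_N/\ell_M)\min\{1,\pi\bar t\,\}$ and $h_M(t)|N|/I_N(t)=\ell_N/\ell_M$, so the upper bound is attained for $t\in[\frac1\pi,1-\frac1\pi]$.

The proof passes through a noncompact factor with a density, and it applies to such factors from the start. A \emph{fiber} is a connected Riemannian manifold $Z$ without boundary, not necessarily compact, with a smooth positive probability density $\rho$; we write $\rho$ also for the measure. Put $\operatorname{div}_\rho T=\rho^{-1}\operatorname{div}(\rho T)$. A measurable set $E\subset Z\times N$ has volume $\int_Ed\rho\,dy\in[0,|N|]$ and perimeter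
\begin{equation}\label{eq:weightedP}
\mathcal P(E)=\sup\Big\{\int_E\operatorname{div}_\rho T\,d\rho\,dy:\ T\text{ a }C^1_c\text{ vector field on }Z\times N,\ |T|\le1\Big\}.
\end{equation}
The perimeter $\mathcal P_Z(G)$ of $G\subset Z$ is defined in the same way on $Z$, and the \emph{profile} of $Z$ is $h_Z(s)=\inf\{\mathcal P_Z(G):\rho(G)=s\}$, $0\le s\le1$. The fiber $\lambda Z$ has the metric $\lambda^2g_Z$ and the same measure $\rho$. The operator $\operatorname{div}_\rho$ depends only on the measure, and $T$ has norm $\le1$ on $\lambda Z$ exactly when $\lambda T$ has norm $\le1$ on $Z$. Therefore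
\begin{equation}\label{eq:scaling}
\mathcal P_{\lambda Z}=\mathcal P_Z/\lambda,\qquad h_{\lambda Z}=h_Z/\lambda.
\end{equation}
A closed $M$ is a fiber with $\rho=1/|M|$. Its profile is the $h_M$ above, and on $\lambda M\times N$ volume and perimeter are the Riemannian ones divided by $|\lambda M|$, so the minimizers are the isoperimetric regions.

Let $\Phi(x)=(2\pi)^{-1/2}\int_{-\infty}^xe^{-r^2/2}\,dr$ be the Gaussian distribution function, and let
\[
U(s)=\Phi'(\Phi^{-1}(s))\quad(0<s<1),\qquad U(0)=U(1)=0.
\]

\begin{theorem}\label{thm:fiber}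
Let $Z$ be a fiber with $h_Z\ge c_ZU$ for some $c_Z>0$. For every $\delta\in(0,\frac12]$ there is $\sigma_0>0$, depending only on $(N,\delta)$, such that for all $0<\lambda<c_Z\sigma_0$ and $t\in[\delta,1-\delta]$, every minimizer of $\mathcal P$ among sets of volume $t|N|$ in $\lambda Z\times N$ equals $\lambda Z\times\Omega$ with $\Omega$ isoperimetric in $N$ and $|\Omega|=t|N|$.
\end{theorem}

Every closed connected $M$ satisfies the hypothesis (Lemma~\ref{lem:cM}), so Theorem~\ref{thm:main} is a special case.

\subsection{The method}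

Since cutting fibers costs $1/\lambda$, a compactness argument shows that minimizers are close in measure to products. The content of the theorems is that they are exactly products. One would like to write the boundary as a graph over $M\times\partial\Omega$ and to use the second variation, but $\partial\Omega$ is not known to be smooth in high dimensions, $\Omega$ need not be isolated among minimizers (an arc of a circle can be rotated), and the ambient geometry degenerates as $\lambda\to0$. The proof avoids all three points.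

The first step (Sections~\ref{sec:slicing} and~\ref{sec:symm}) is a symmetrization. Each slice of $E$ is replaced by a half-line of the same measure in the fiber $\mathbb R$ with a Gaussian density of variance $\sigma^2$, where $\sigma$ is proportional to $\lambda$. Perimeter does not increase, and $E$ is a product if and only if its symmetrization is. The second step (Sections~\ref{sec:minimizers}--\ref{sec:modelproof}) treats the Gaussian fiber by testing the stability inequality with a single function; Section~\ref{sec:model} shows this step for curves in a cylinder. Theorem~\ref{thm:threshold} follows in Section~\ref{sec:threshold} from the monotonicity of the normalized perimeter in $\lambda$.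

\section{The Gaussian fiber and the main idea}\label{sec:model}

\subsection{The model theorem}

For $\sigma>0$ let $w_\sigma(z)=\sigma^{-1}\Phi'(z/\sigma)$. For the fiber $(\mathbb R,w_\sigma)$ we write $P_\sigma$ for the perimeter, on $\mathbb R$ and on $\mathbb R\times N$, and $|\cdot|_\sigma$ for the volume. A half-line $(-\infty,b)$ has measure $s=\Phi(b/\sigma)$ and perimeter $w_\sigma(b)=U(s)/\sigma$, which is where $U$ comes from.

\begin{lemma}\label{lem:U}
\textup{(a)} $U$ is continuous and concave on $[0,1]$, positive on $(0,1)$, and $U(1-s)=U(s)$. For each $\alpha\in[0,1)$ there is $C_\alpha$ with $U(s)\le C_\alpha\min(s,1-s)^\alpha$ on $(0,1)$.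

\textup{(b)} The profile of $(\mathbb R,w_\sigma)$ is $U/\sigma$.
\end{lemma}

\begin{proof}
(a) From $\Phi''(x)=-x\Phi'(x)$ we get $U'=-\Phi^{-1}$ and $U''=-1/U<0$. Symmetry holds because $\Phi'$ is even, and continuity at the endpoints because $\Phi'(x)\to0$ as $|x|\to\infty$. For $x\le-1$, integration over $[x-1/|x|,x]$ gives $\Phi(x)\ge|x|^{-1}\Phi'(|x|+1/|x|)\ge e^{-3/2}|x|^{-1}\Phi'(x)$. So $\Phi'(x)/\Phi(x)^\alpha\le e^{3/2}|x|^\alpha\Phi'(x)^{1-\alpha}$ is bounded for $x\le-1$, and it is continuous on $[-1,0]$.

(b) Extend $U$ to a $1$-periodic even function; then $U(x)=U(d(x))$ with $d(x)=\operatorname{dist}(x,\mathbb Z)$. We claim that $U(x+x')\le U(x)+U(x')$. On $[0,\frac12]$ the function $U$ is nondecreasing, and it is subadditive because it is concave with $U(0)=0$. If $d(x)+d(x')\le\frac12$, then $U(d(x+x'))\le U(d(x)+d(x'))\le U(x)+U(x')$. Otherwise $U(x+x')\le U(\frac12)\le U(d(x))+U(\frac12-d(x))\le U(x)+U(x')$.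

A set $G\subset\mathbb R$ with $P_\sigma(G)<\infty$ has locally finite perimeter, so it is, up to a null set, a locally finite union of intervals $(a_i,b_i)$ with disjoint closures, and $P_\sigma(G)$ is the sum of $w_\sigma$ over the finite endpoints. With $\alpha_i=\Phi(a_i/\sigma)$, $\beta_i=\Phi(b_i/\sigma)$, the measure of $G$ is $s=\sum(\beta_i-\alpha_i)$ and $\sigma P_\sigma(G)=\sum(U(\alpha_i)+U(\beta_i))$. Subadditivity, evenness and continuity give $U(s)\le\sigma P_\sigma(G)$. Half-lines give equality.
\end{proof}

\begin{theorem}[Model theorem]\label{thm:model}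
For $\delta\in(0,\frac12]$ there is $\sigma_0=\sigma_0(N,\delta)>0$ such that for $0<\sigma<\sigma_0$ and $t\in[\delta,1-\delta]$, every minimizer $F$ of $P_\sigma$ among sets with $|F|_\sigma=t|N|$ in $\mathbb R\times N$ is $\mathbb R\times\Omega$ for some $\Omega\subset N$.
\end{theorem}

Since $(\mathbb R,w_\sigma)=\sigma(\mathbb R,w_1)$, this is Theorem~\ref{thm:fiber} for one particular fiber. Symmetrization will show that it implies the general case.

\subsection{Curves in a Gaussian cylinder}\label{sub:cylinder}

Let $N=\mathbb R/\ell\mathbb Z$ with coordinate $y$, and let $F\subset\mathbb R\times N$ be a minimizer, bounded by a smooth curve $\Sigma$. Let $\nu=(g,\gamma)$ be the outer normal in the coordinates $(z,y)$, let $s$ be arclength in the direction $e=(-\gamma,g)$, and define the curvature $\kappa$ by $\nu_s=\kappa e$. Thus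
\[
z_s=-\gamma,\qquad y_s=g,\qquad g_s=-\kappa\gamma,\qquad\gamma_s=\kappa g,
\]
and $F$ is a product exactly when $g\equiv0$. Let $d\mu=w_\sigma\,ds$. The first and second variation (Section~\ref{sec:minimizers}) say that $\kappa-zg/\sigma^2$ is a constant $H$, and that $Q(\phi)=-\int\phi L\phi\,d\mu\ge0$ whenever $\int\phi\,d\mu=0$, where
\[
L\phi=\phi_{ss}+\frac{z\gamma}{\sigma^2}\phi_s+\Big(\kappa^2+\frac{g^2}{\sigma^2}\Big)\phi
\]
is symmetric for $\mu$. In this subsection we ignore the noncompact ends of $\Sigma$; cutoffs take care of them later.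

Differentiating $\kappa=H+zg/\sigma^2$ gives $\kappa_s=-\gamma(g+z\kappa)/\sigma^2$. Hence
\[
g_{ss}=-\kappa_s\gamma-\kappa^2g=\frac{\gamma^2g+z\kappa\gamma^2}{\sigma^2}-\kappa^2g,\qquad\gamma_{ss}=\kappa_sg-\kappa^2\gamma=-\frac{\gamma g^2+z\kappa\gamma g}{\sigma^2}-\kappa^2\gamma .
\]
The drift term of $L$ cancels the terms with $z\kappa$, and there remains
\[
Lg=\frac{(\gamma^2+g^2)g}{\sigma^2}=\frac g{\sigma^2},\qquad L\gamma=0 .
\]
So $Q(g)=-\sigma^{-2}\|g\|^2$ in $L^2(\mu)$, which is very negative. If $g$ had mean zero, stability would give $g\equiv0$ at once. But translation in $z$ changes Gaussian volume, so the mean of $g$ must be corrected, by a function on which $L$ is bounded independently of $\sigma$.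

The function $\gamma$ is of no use, since translation in $y$ preserves volume and $\int\gamma\,d\mu=0$. Take instead $\psi=a(y)\gamma$, the normal component of the field $a(y)\partial_y$. Along $\Sigma$, $a_s=a'g$ and $a_{ss}=a''g^2-a'\kappa\gamma$, so
\[
L\psi=aL\gamma+\gamma\Big(a_{ss}+\frac{z\gamma}{\sigma^2}a_s\Big)+2a_s\gamma_s=a''g^2\gamma-Ha'\gamma^2+2\kappa a'g^2 .
\]
The large coefficient $z/\sigma^2$ has combined with $\kappa$ to the constant $H$, and $\sigma$ no longer appears. By the divergence theorem $\int\psi\,d\mu=\int_Fa'w_\sigma\,dz\,dy$. If $F$ is close in measure to $\mathbb R\times(p_2,p_1)$ and $a$ is a bump with $a(p_1)=1$, $a(p_2)=0$, this is close to $1$. Put $c=\int g\,d\mu/\int\psi\,d\mu$, so that $|c|\le C\|g\|$ if $\mu(\Sigma)$ is bounded. By the symmetry of $L$,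
\[
0\le Q(g-c\psi)=-\sigma^{-2}\|g\|^2+2c\int gL\psi\,d\mu-c^2\int\psi L\psi\,d\mu\le(C-\sigma^{-2})\|g\|^2,
\]
provided that $H$ and $\int_{\operatorname{spt}a}\kappa^2\,d\mu$ are bounded independently of $\sigma$. For small $\sigma$ this forces $g\equiv0$. The general proof supplies these bounds without any pointwise control of $\Sigma$.

Two variants show what is used. If the fiber is a circle with constant density, the terms with $\sigma^{-2}$ are absent, $Lg=0$ and $Q(g)=0$, which gives no information; the gain comes from the convexity of $-\log w_\sigma$. And the set $F=\{z<b\}$ has $g=1$, $\gamma=0$, $\kappa=0$ and constant $H=-b/\sigma^2$. Every $\psi$ vanishes on its boundary, so no correction is available; indeed $Q(\phi)=w_\sigma(b)\int_N(\phi_y^2-\sigma^{-2}\phi^2)\,dy$ is nonnegative on functions of mean zero when $\sigma\ge\ell/2\pi$, by Wirtinger's inequality. In the proof such sets are excluded by their perimeter $\ell U(t)/\sigma$, which exceeds $I_N(t)=2$ for small $\sigma$.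

\section{Perimeter and slicing}\label{sec:slicing}

\subsection{Standard facts}

Let $X$ be a Riemannian manifold of dimension $d$. For a function $f$ of locally bounded variation, $Df$ is its distributional gradient, a vector-valued measure, and $|Df|(X)=\sup\int f\operatorname{div}T$ over $C_c^1$ fields with $|T|\le1$. We use the following.

\begin{itemize}
\item[(P1)] \emph{Lower semicontinuity.} $P$, $\mathcal P$, $\mathcal P_Z$ are suprema of functionals continuous in $L^1_{loc}$, hence lower semicontinuous.
\item[(P2)] \emph{Compactness.} A uniformly bounded sequence $f_j$ with $|Df_j|$ bounded on compact sets has a subsequence converging in $L^1_{loc}$ and almost everywhere.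
\item[(P3)] \emph{Structure.} If $E$ has locally finite perimeter, there are an $\mathcal H^{d-1}$-rectifiable set $\partial^*E\subset\operatorname{spt}D\mathbf 1_E$, the reduced boundary, and a unit outer normal $\nu$ on it, with $\int_E\operatorname{div}T=\int_{\partial^*E}\langle T,\nu\rangle\,d\mathcal H^{d-1}$ for $T\in C^1_c$. Applied to $\rho T$, this gives $\mathcal P(E)=\int_{\partial^*E}\rho\,d\mathcal H^{d-1}$; finite $\mathcal P$ implies locally finite perimeter because $\rho$ is locally bounded below.
\item[(P4)] \emph{Constancy and the relative isoperimetric inequality.} If $X$ is connected and $D\mathbf 1_E=0$, then $E$ or $X\setminus E$ is null. If $X$ is closed and connected, there is $c>0$ with $P(E)\ge c\min(|E|,|X\setminus E|)^{(d-1)/d}$ whenever $0<|E|<|X|$. For $d=1$, $E$ is a finite union of arcs of a circle with at least two endpoints, and $P(E)\ge2$.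
\item[(H)] \emph{Heat semigroup.} On $N$, $e^{s\Delta}$ has a smooth, positive, symmetric kernel of total mass $1$. So it is self-adjoint, preserves integrals, satisfies Jensen's inequality, and $e^{s\Delta}f\to f$ in $L^1$ as $s\to0$.
\end{itemize}

\begin{lemma}\label{lem:balls}
For a closed connected $X$ there is $C$ such that for every $t\in(0,1)$ some region of fraction $t$ has perimeter at most $C$. In particular $\sup_tI_N(t)<\infty$.
\end{lemma}

\begin{proof}
Let $B_r$ be the open metric balls about a point $p$. The set $B_{r+\epsilon}\setminus B_r$ lies in the image under $\exp_p$ of the shell $\{r\le|\xi|<r+\epsilon\}$, and the Jacobian of $\exp_p$ is bounded on bounded sets. So $|B_{r+\epsilon}\setminus B_r|\le C\epsilon$ for $r\le\operatorname{diam}X$, $\epsilon\le1$. Hence $|B_r|$ is continuous in $r$ and takes all values in $(0,|X|)$, and metric spheres are null. The Lipschitz functions $\min(1,\max(0,1-(\operatorname{dist}(\cdot,p)-r)/\epsilon))$ converge to $\mathbf 1_{B_r}$ in $L^1$ and have total variation at most $|B_{r+\epsilon}\setminus B_r|/\epsilon\le C$.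 By lower semicontinuity of the total variation, $P(B_r)\le C$.
\end{proof}

\subsection{The slicing inequality}

Let $Z$ be a fiber. For $E\subset Z\times N$ put $E^y=\{x\in Z:(x,y)\in E\}$ and $f_E(y)=\rho(E^y)\in[0,1]$. The component of the normal along $Z$ measures the perimeters of the slices, and the component along $N$ measures the variation of $f_E$. One expects $\mathcal P(E)\ge\int_N\sqrt{\mathcal P_Z(E^y)^2+|\nabla f_E|^2}\,dy$. Since $f_E$ is only of bounded variation, we state this in dual form, using $\sqrt{\alpha^2+|\beta|^2}=\sup\{\tau\alpha-\langle Y,\beta\rangle:\tau^2+|Y|^2\le1\}$.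

\begin{lemma}[Slicing]\label{lem:slicing}
Let $\tau\ge0$ be a smooth function and $Y$ a smooth vector field on $N$ with $\tau^2+|Y|^2\le1$. Then $y\mapsto\mathcal P_Z(E^y)$ is measurable and
\[
\int_N\tau\,\mathcal P_Z(E^y)\,dy+\int_Nf_E\operatorname{div}Y\,dy\le\mathcal P(E).
\]
\end{lemma}

\begin{proof}
The best test field for $E^y$ depends on $y$, so we reduce to countably many fields and glue them. Exhaust $Z$ by compact sets $K_l$. The $C^1$ fields on $Z$ with support in $K_l$ and norm $\le1$ form a separable metric space in the $C^1$ norm. Let $\{W_i\}$ consist of $W_1=0$ and countable dense subsets for all $l$. The map $W\mapsto\int_G\operatorname{div}_\rho W\,d\rho$ is $C^1$-continuous on fields supported in $K_l$, so $\mathcal P_Z(G)=\sup_i\int_G\operatorname{div}_\rho W_i\,d\rho$ for every $G$.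

The functions $b_i(y)=\int_{E^y}\operatorname{div}_\rho W_i\,d\rho$ are bounded and measurable, and $0\le q_k=\max_{i\le k}b_i\uparrow\mathcal P_Z(E^y)$. Let $N_1,\dots,N_k$ be a measurable partition of $N$ with $q_k=b_i$ on $N_i$, and let $\chi_i=e^{\epsilon\Delta}\mathbf 1_{N_i}$. These are smooth and nonnegative with sum $1$. Let $\kappa_R\in C_c^\infty(Z;[0,1])$ increase to $1$. The field $T=\tau\sum_i\chi_iW_i+\kappa_RY$ has compact support and $|T|^2\le\tau^2+|Y|^2\le1$. The gradients of $\tau\chi_i$ are tangent to $N$ and those of $\kappa_R$ and $\rho$ are tangent to $Z$, so $\operatorname{div}_\rho T=\tau\sum_i\chi_i\operatorname{div}_\rho W_i+\kappa_R\operatorname{div}Y$. By \eqref{eq:weightedP},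
\[
\int_N\tau\sum_i\chi_ib_i\,dy+\int_E\kappa_R\operatorname{div}Y\,d\rho\,dy\le\mathcal P(E).
\]
Let $R\to\infty$, then $\epsilon\to0$ (the first term tends to $\int\tau q_k$, as $\chi_i\to\mathbf 1_{N_i}$ in $L^1$), then $k\to\infty$ by monotone convergence.
\end{proof}

\begin{lemma}[Products]\label{lem:products}
$\mathcal P(Z\times\Omega)=P(\Omega)$ for every measurable $\Omega\subset N$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:slicing} with $\tau=0$ gives ``$\ge$''. If $T=(T_Z,T_N)$ is admissible in \eqref{eq:weightedP}, then $\int_Z\operatorname{div}_\rho T_Z(\cdot,y)\,d\rho=0$ for each $y$, so $\int_{Z\times\Omega}\operatorname{div}_\rho T=\int_Z\int_\Omega\operatorname{div}T_N(x,\cdot)\,dy\,d\rho\le P(\Omega)$.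
\end{proof}

\begin{lemma}[Existence]\label{lem:existence}
For $t\in(0,1)$, isoperimetric regions of fraction $t$ exist in every closed connected manifold, and $P_\sigma$ has a minimizer among sets of volume $t|N|$ in $\mathbb R\times N$.
\end{lemma}

\begin{proof}
Competitors of finite perimeter exist by Lemmas~\ref{lem:balls} and~\ref{lem:products}. A minimizing sequence has locally bounded perimeter, so by (P2) a subsequence converges in $L^1_{loc}$. The total measure is finite in both cases, so the volumes converge. Conclude by (P1).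
\end{proof}

\section{Gaussian symmetrization}\label{sec:symm}

For $E\subset Z\times N$ and $\sigma>0$ define, with $\Phi^{-1}(0)=-\infty$ and $\Phi^{-1}(1)=+\infty$,
\[
E^*=\{(z,y)\in\mathbb R\times N:\ z<\sigma\Phi^{-1}(f_E(y))\}.
\]
Each slice of $E^*$ is a half-line of measure $f_E(y)$. So $f_{E^*}=f_E$, and $|E^*|_\sigma=\int_Nf_E$ is the volume of $E$.

If $f$ is smooth with values in $(0,1)$, the set $\{z<a(y)\}$ with $a=\sigma\Phi^{-1}(f)$ is bounded by a smooth graph. Since $w_\sigma(a)=U(f)/\sigma$ and, from $f=\Phi(a/\sigma)$, $\nabla f=w_\sigma(a)\nabla a$,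
\begin{equation}\label{eq:graph}
P_\sigma(\{z<a\})=\int_Nw_\sigma(a)\sqrt{1+|\nabla a|^2}\,dy=\int_N\sqrt{(U(f)/\sigma)^2+|\nabla f|^2}\,dy .
\end{equation}
For such $f_E$, Lemma~\ref{lem:slicing} and $h_Z\ge U/\sigma$ bound the right side by $\mathcal P(E)$. In general $f_E$ jumps and takes the values $0$ and $1$; this is exactly what happens for products. We smooth $f_E$ by the heat flow. This suits the concavity of $U$ through Jensen's inequality, and by duality the smoothing can be moved onto the test pair $(\tau,Y)$. The field $Y$ must then be evolved by a flow that commutes with the divergence and almost preserves the constraint $\tau^2+|Y|^2\le1$.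

Fix $K\ge0$ with $\operatorname{Ric}_N\ge-K$. Identify vector fields with $1$-forms, so that $\operatorname{div}=-d^*$ and $\Delta=-d^*d$ on functions. For a smooth field $Y$ on $N$ let $Y_s$ solve $\partial_sY_s=-(dd^*+d^*d)Y_s$, $Y_0=Y$.

\begin{lemma}\label{lem:hodge}
$\operatorname{div}Y_s=e^{s\Delta}\operatorname{div}Y$ and $|Y_s|\le e^{Ks}e^{s\Delta}|Y|$.
\end{lemma}

\begin{proof}
Since $d^*d^*=0$, $\partial_sd^*Y_s=-d^*d(d^*Y_s)$, so $\operatorname{div}Y_s$ solves the heat equation. The Weitzenb\"ock formula $dd^*+d^*d=\nabla^*\nabla+\operatorname{Ric}$ gives $\frac12\partial_s|Y_s|^2=\frac12\Delta|Y_s|^2-|\nabla Y_s|^2-\operatorname{Ric}(Y_s,Y_s)$. Put $\omega=\sqrt{|Y_s|^2+\epsilon^2}$. Then $\omega\nabla\omega=\frac12\nabla|Y_s|^2$, so $|\nabla\omega|\le|\nabla Y_s|$, and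
\[
\omega\,\partial_s\omega=\omega\Delta\omega+|\nabla\omega|^2-|\nabla Y_s|^2-\operatorname{Ric}(Y_s,Y_s)\le\omega\Delta\omega+K\omega^2 .
\]
Thus $e^{-Ks}\omega$ is a subsolution of the heat equation, and the maximum principle gives $\omega_s\le e^{Ks}e^{s\Delta}\omega_0$. Let $\epsilon\to0$.
\end{proof}

\begin{proposition}[Symmetrization]\label{prop:symm}
If $h_Z\ge U/\sigma$, $\mathcal P(E)<\infty$ and $0<\int_Nf_E<|N|$, then $P_\sigma(E^*)\le\mathcal P(E)$.
\end{proposition}

\begin{proof}
Let $f=f_E$, $f_s=e^{s\Delta}f$, $u=U(f)/\sigma$, $u_s=U(f_s)/\sigma$. Neither $f$ nor $1-f$ vanishes identically and the heat kernel is positive, so for $s>0$ the function $f_s$ is smooth with values in $(0,1)$. Let $E^*_s=\{z<\sigma\Phi^{-1}(f_s)\}$. Then $|E_s^*\triangle E^*|_\sigma=\int|f_s-f|\to0$, so by (P1) and \eqref{eq:graph}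
\[
P_\sigma(E^*)\le\liminf_{s\to0}\int_N\sqrt{u_s^2+|\nabla f_s|^2}\,dy .
\]
By Jensen's inequality for the concave function $U$, $u_s\ge e^{s\Delta}u\ge0$. With $\alpha=e^{s\Delta}u$ and $\beta=\nabla f_s$ the triangle inequality gives $\sqrt{u_s^2+|\beta|^2}\le(u_s-\alpha)+\sqrt{\alpha^2+|\beta|^2}$. Moreover $\int(u_s-\alpha)=\int u_s-\int u\to0$, because $f_s\to f$ in $L^1$ and $U$ is uniformly continuous and bounded. It remains to prove
\begin{equation}\label{eq:dual}
\int_N\sqrt{\alpha^2+|\beta|^2}\,dy\le e^{Ks}\mathcal P(E).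
\end{equation}
For $\epsilon>0$ let $D_\epsilon=\sqrt{\alpha^2+|\beta|^2+\epsilon^2}$, $\tau=\alpha/D_\epsilon\ge0$, $Y=-\beta/D_\epsilon$. These are smooth and $\tau^2+|Y|^2\le1$. Integrating by parts and using self-adjointness and Lemma~\ref{lem:hodge},
\[
\int_N\frac{\alpha^2+|\beta|^2}{D_\epsilon}=\int_N\alpha\tau+\int_Nf_s\operatorname{div}Y=\int_Nu\,e^{s\Delta}\tau+\int_Nf\operatorname{div}Y_s .
\]
By Lemma~\ref{lem:hodge} and Jensen's inequality for the Euclidean norm of $\mathbb R^2$,
\[
\sqrt{(e^{s\Delta}\tau)^2+|Y_s|^2}\le e^{Ks}\sqrt{(e^{s\Delta}\tau)^2+(e^{s\Delta}|Y|)^2}\le e^{Ks}e^{s\Delta}\sqrt{\tau^2+|Y|^2}\le e^{Ks}.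
\]
The hypothesis on $Z$ enters here: $u(y)\le h_Z(f(y))\le\mathcal P_Z(E^y)$ for almost every $y$. Lemma~\ref{lem:slicing} for the pair $e^{-Ks}(e^{s\Delta}\tau,Y_s)$ now bounds $\int(\alpha^2+|\beta|^2)/D_\epsilon$ by $e^{Ks}\mathcal P(E)$, and $\epsilon\to0$ gives \eqref{eq:dual}.
\end{proof}

The function $U$ vanishes at $0$ and $1$ faster than every power $s^\alpha$ with $\alpha<1$, so it lies below a multiple of the profile of any closed manifold.

\begin{lemma}\label{lem:cM}
There is $c_M>0$ with $h_M\ge c_MU$.
\end{lemma}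

\begin{proof}
By (P4), $h_M(s)\ge c\min(s,1-s)^{(m-1)/m}$ on $(0,1)$. Use Lemma~\ref{lem:U}(a) with $\alpha=(m-1)/m$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:fiber} from Theorem~\ref{thm:model}]
By Lemma~\ref{lem:cM} it suffices to prove Theorem~\ref{thm:fiber}. Let $\sigma_0$ be as in Theorem~\ref{thm:model}, $\lambda<c_Z\sigma_0$, $t\in[\delta,1-\delta]$ and $\sigma=\lambda/c_Z<\sigma_0$. By \eqref{eq:scaling}, $h_{\lambda Z}\ge U/\sigma$. The model problem has a minimizer (Lemma~\ref{lem:existence}), which by Theorem~\ref{thm:model} is $\mathbb R\times\Omega'$ with $|\Omega'|=t|N|$. So the model minimum is $P(\Omega')\ge I_N(t)$ by Lemma~\ref{lem:products}.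

Let $E\subset\lambda Z\times N$ be a minimizer of volume $t|N|$. Comparison with $\lambda Z\times\Omega_0$, $\Omega_0$ isoperimetric in $N$, and Proposition~\ref{prop:symm} give
\[
I_N(t)\ge\mathcal P(E)\ge P_\sigma(E^*)\ge P(\Omega')\ge I_N(t).
\]
So $E^*$ is a model minimizer, and $E^*=\mathbb R\times\Omega$ by Theorem~\ref{thm:model}. Then $f_E=f_{E^*}=\mathbf 1_\Omega$ almost everywhere: almost every slice of $E$ is full or null. Hence $E=\lambda Z\times\Omega$, $|\Omega|=t|N|$, and $P(\Omega)=P_\sigma(E^*)=I_N(t)$.
\end{proof}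

\begin{remark}
The connectedness of $M$ enters through Lemma~\ref{lem:cM}, and it is needed. If $M$ had two isometric components and $G$ were one of them, then $G\times N$ would have fraction $\frac12$ and perimeter $0$ for every $\lambda$, while every $\lambda M\times\Omega$ of fraction $\frac12$ has positive perimeter.
\end{remark}

\section{Minimizers in the Gaussian model}\label{sec:minimizers}

Fix $\sigma>0$, $t\in(0,1)$ and a minimizer $F$ of $P_\sigma$ with $|F|_\sigma=t|N|$. Write $w=w_\sigma$, $d=n+1$, $d\mu=w\,d\mathcal H^n$ and $V=-\log w$, so that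
\[
\nabla V=\sigma^{-2}z\,\partial_z,\qquad\nabla^2V=\sigma^{-2}\,dz\otimes dz .
\]
Choose the representative of $F$ with $\partial F=\operatorname{spt}D\mathbf 1_F$. The constants in this section may depend on $F$ and $\sigma$. This does no harm: they serve only to establish identities and inequalities for one fixed $F$.

If $\Psi$ is a diffeomorphism equal to the identity outside a compact set and $E$ has finite $P_\sigma$, then $|\Psi E|_\sigma=\int_E(w\circ\Psi)|\det d\Psi|$ and $P_\sigma(\Psi E)=\int_{\partial^*E}(w\circ\Psi)J\Psi\,d\mathcal H^n$, where $J\Psi$ is the Jacobian of $d\Psi$ on the hyperplane $\nu^\perp$. Both depend smoothly on the parameters of a smooth family of such $\Psi$. For the flow $\Psi^T_s$ of a field $T\in C_c^\infty$, at $s=0$,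
\begin{equation}\label{eq:firstvar}
\frac d{ds}P_\sigma(\Psi^T_sE)=\int_{\partial^*E}\big(\operatorname{div}_{\nu^\perp}T-\langle\nabla V,T\rangle\big)d\mu,\qquad\frac d{ds}|\Psi^T_sE|_\sigma=\int_{\partial^*E}\langle T,\nu\rangle\,d\mu,
\end{equation}
where $\operatorname{div}_{\nu^\perp}T$ is the trace of $\nabla T$ on $\nu^\perp$.

\subsection{Regularity}

Regularity theory compares $F$ with all local modifications, so the volume constraint must be traded for a penalty.

\begin{lemma}[Almost minimality]\label{lem:almost}
There are $r_0,C>0$ such that for every closed ball $\overline B$ of radius $\le r_0$ and every $F'$ with $F'\triangle F\subset\overline B$,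
\begin{equation}\label{eq:almost}
P_\sigma(F)\le P_\sigma(F')+C\,|F\triangle F'|_\sigma .
\end{equation}
\end{lemma}

\begin{proof}
By (P4), $D\mathbf 1_F\ne0$, and by (P3) this measure has no atoms, as $n\ge1$. So its support contains two points. Take open neighborhoods $O_1,O_2$ of them at positive distance and fields $T_i\in C_c^\infty(O_i)$ with $\int_{\partial^*F}\langle T_i,\nu\rangle\,d\mu=1$. By \eqref{eq:firstvar}, $s\mapsto|\Psi^{T_i}_sF|_\sigma$ has derivative $1$ at $0$, and $|P_\sigma(\Psi^{T_i}_sF)-P_\sigma(F)|\le C|s|$ for small $s$. Hence every small volume change $v$ is produced by some $\Psi^{T_i}_s$ with $|s|\le2|v|$. Let $2r_0<\operatorname{dist}(O_1,O_2)$, and let $r_0$ be so small that every $v$ with $|v|\le|\overline B|_\sigma$ is covered; this is possible since $w$ is bounded. Then $\overline B$ misses some $O_i$, and $F'=F$ in $O_i$. We may assume $P_\sigma(F')<\infty$. Choose $s$ so that $F''=\Psi^{T_i}_sF'$ has the volume of $F$. Then $P_\sigma(F)\le P_\sigma(F'')\le P_\sigma(F')+C|s|$ and $|s|\le2|F\triangle F'|_\sigma$.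
\end{proof}

\begin{lemma}[Area bound]\label{lem:area}
For each $k\ge1$ there are $r_k,C_k>0$ with $\mu(\partial^*F\cap B_r(x))\le C_kr^n$ for $|z(x)|\le2k$ and $r\le r_k$.
\end{lemma}

\begin{proof}
Let $r_k\le r_0$ be below the injectivity radius. For almost every $r\le r_k$, $\mu(\partial^*F\cap\partial B_r(x))=0$ and $P_\sigma(F\setminus B_r(x))\le\mu(\partial^*F\setminus B_r(x))+\mu(\partial B_r(x))$. So \eqref{eq:almost} gives $\mu(\partial^*F\cap B_r(x))\le\mu(\partial B_r(x))+C|B_r(x)|_\sigma\le C_kr^n$. The left side is left-continuous in $r$, so the bound holds for all $r\le r_k$.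
\end{proof}

The weighted perimeter $P_\sigma$ is the perimeter for the smooth metric $w^{2/n}(dz^2+g_N)$, because this conformal factor multiplies $n$-dimensional area by $w$. By \eqref{eq:almost}, $F$ almost minimizes it with an error linear in volume. The classical regularity theory of Almgren and Tamanini applies; see \cite{Morgan} for Riemannian manifolds and smooth positive densities. It gives the following.

\begin{theorem}[Regularity]\label{thm:reg}
$\partial F=\Sigma\cup S$, where $\Sigma$ is an embedded $C^{1,\alpha}$ hypersurface, relatively open in $\partial F$, with $F$ locally on one side of it, and $S$ is closed. $S=\emptyset$ if $d\le7$, and $\dim_{\mathcal H}S\le d-8$ otherwise.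
\end{theorem}

In particular $\mathcal H^n(S)=0$, so $\Sigma=\partial^*F$ up to an $\mathcal H^n$-null set and $\mu(\Sigma)=P_\sigma(F)\in(0,\infty)$.

\subsection{First and second variation}

\begin{lemma}[First variation]\label{lem:first}
There is a constant $H$ such that for all $T\in C_c^\infty$, whose supports may meet $S$,
\begin{equation}\label{eq:H}
\int_\Sigma\big(\operatorname{div}_\Sigma T-\langle\nabla V,T\rangle\big)d\mu=H\int_\Sigma\langle T,\nu\rangle\,d\mu .
\end{equation}
The hypersurface $\Sigma$ is smooth and $H_\Sigma-\langle\nabla V,\nu\rangle=H$ on it, where $Au=\nabla_u\nu$ is the shape operator and $H_\Sigma=\operatorname{tr}A$.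
\end{lemma}

\begin{proof}
Let $T_1$ be as in the proof of Lemma~\ref{lem:almost}, and let $p(r,s)$, $v(r,s)$ be the perimeter and volume of $\Psi^{T_1}_r\Psi^T_sF$. Since $\partial_rv(0,0)=1$, the implicit function theorem gives a smooth $r(s)$ with $r(0)=0$, $v(r(s),s)=v(0,0)$ and $r'(0)=-\partial_sv(0,0)$. Minimality gives $\partial_sp(0,0)+r'(0)\partial_rp(0,0)=0$. By \eqref{eq:firstvar} this is \eqref{eq:H} with $H=\partial_rp(0,0)$, which does not depend on $T$. Where $\Sigma$ is a $C^{1,\alpha}$ graph, \eqref{eq:H} is the weak form of a quasilinear elliptic equation with smooth coefficients, and Schauder estimates give smoothness. For $T$ supported off $S$, split $T=T^\top+\langle T,\nu\rangle\nu$ on $\Sigma$. Then $\operatorname{div}_\Sigma T=\operatorname{div}_\Sigma T^\top+H_\Sigma\langle T,\nu\rangle$ and $\int_\Sigma(\operatorname{div}_\Sigma T^\top-\langle\nabla V,T^\top\rangle)d\mu=\int_\Sigma\operatorname{div}_\Sigma(wT^\top)\,d\mathcal H^n=0$. So \eqref{eq:H} reads $\int_\Sigma(H_\Sigma-\langle\nabla V,\nu\rangle-H)\langle T,\nu\rangle\,d\mu=0$.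
\end{proof}

Fields on $N$, extended independently of $z$, are orthogonal to the large vector $\nabla V$. Testing with them gives information in which $\sigma$ does not appear. Fix smooth $\chi_k:\mathbb R\to[0,1]$ with $\chi_k(z)=1$ for $|z|\le k$, $\chi_k(z)=0$ for $|z|\ge2k$, and $|\chi_k'|\le2/k$.

\begin{lemma}[Horizontal fields]\label{lem:horizontal}
For a smooth field $Y$ on $N$,
\begin{equation}\label{eq:horizontal}
\int_\Sigma\langle Y,\nu\rangle\,d\mu=\int_Nf_F\operatorname{div}Y\,dy,\qquad\int_\Sigma\operatorname{div}_\Sigma Y\,d\mu=H\int_\Sigma\langle Y,\nu\rangle\,d\mu .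
\end{equation}
\end{lemma}

\begin{proof}
Since $\operatorname{div}(w\chi_kY)=w\chi_k\operatorname{div}Y$, (P3) gives $\int_\Sigma\chi_k\langle Y,\nu\rangle\,d\mu=\int_Fw\chi_k\operatorname{div}Y$. In \eqref{eq:H} for $T=\chi_kY$ we have $\langle\nabla V,T\rangle=0$ and $|\operatorname{div}_\Sigma T-\chi_k\operatorname{div}_\Sigma Y|\le2|Y|/k$. Let $k\to\infty$, using $\mu(\Sigma)<\infty$.
\end{proof}

Let $g=\langle\partial_z,\nu\rangle$, so that $\nabla^2V(\nu,\nu)=g^2/\sigma^2$. Let $\operatorname{Ric}$ be the Ricci tensor of $\mathbb R\times N$; it satisfies $\operatorname{Ric}\ge-K$ and $\operatorname{Ric}(\partial_z,\cdot)=0$. On $\Sigma$ define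
\[
q=|A|^2+\operatorname{Ric}(\nu,\nu)+\frac{g^2}{\sigma^2},\qquad L\phi=\Delta_\Sigma\phi-\langle\nabla V,\nabla_\Sigma\phi\rangle+q\phi,\qquad Q(\phi)=\int_\Sigma\big(|\nabla_\Sigma\phi|^2-q\phi^2\big)d\mu .
\]
As $\Delta_\Sigma\phi-\langle\nabla V,\nabla_\Sigma\phi\rangle=w^{-1}\operatorname{div}_\Sigma(w\nabla_\Sigma\phi)$, for smooth $\phi$ and Lipschitz $\xi$ with compact support in $\Sigma$,
\begin{equation}\label{eq:green}
\int_\Sigma\xi L\phi\,d\mu=\int_\Sigma\big(-\langle\nabla_\Sigma\xi,\nabla_\Sigma\phi\rangle+q\xi\phi\big)d\mu .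
\end{equation}

\begin{lemma}[Stability]\label{lem:stability}
$Q(\phi)\ge0$ for every Lipschitz $\phi$ with compact support in $\Sigma$ and $\int_\Sigma\phi\,d\mu=0$.
\end{lemma}

\begin{proof}
Let $\phi$ be smooth. Take smooth fields $T,T'$ with compact supports disjoint from $S$, with $T=\phi\nu$ on $\Sigma$ and $\int_\Sigma\langle T',\nu\rangle\,d\mu=1$. As in Lemma~\ref{lem:first} there is a smooth $r(s)$, $r(0)=0$, such that $F_s=\Psi^{T'}_{r(s)}\Psi^T_sF$ has constant volume, and $r'(0)=-\int\phi\,d\mu=0$. So the velocity $T_s$ of this deformation is $T$ at $s=0$. Let $\Sigma_s$ be the image of $\Sigma$, with normal $\nu_s$, and put $\mathsf H_s=H_{\Sigma_s}-\langle\nabla V,\nu_s\rangle$. By \eqref{eq:firstvar} and the splitting in the proof of Lemma~\ref{lem:first}, $\mathcal E(s)=P_\sigma(F_s)-H|F_s|_\sigma$ satisfies $\mathcal E'(s)=\int_{\Sigma_s}(\mathsf H_s-H)\langle T_s,\nu_s\rangle\,d\mu$. The factor $\mathsf H_s-H$ vanishes at $s=0$, so $\mathcal E''(0)=\int_\Sigma\dot{\mathsf H}\,\phi\,d\mu$, the dot being the derivative along the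 deformation. For a deformation with initial velocity $\phi\nu$ the standard formulas are $\dot\nu=-\nabla_\Sigma\phi$ and $\dot H_\Sigma=-\Delta_\Sigma\phi-(|A|^2+\operatorname{Ric}(\nu,\nu))\phi$. The derivative of $\langle\nabla V,\nu\rangle$ is therefore $\nabla^2V(\nu,\nu)\phi-\langle\nabla V,\nabla_\Sigma\phi\rangle$, and $\dot{\mathsf H}=-L\phi$. The volume is constant and $P_\sigma(F_s)$ is minimal at $s=0$, so $0\le\mathcal E''(0)=-\int\phi L\phi\,d\mu=Q(\phi)$ by \eqref{eq:green}.

A Lipschitz $\phi$ is an $H^1$-limit of smooth functions supported in a fixed compact subset of $\Sigma$. Their means tend to $0$ and are removed by small multiples of a fixed bump function. On the compact set $q$ and $w$ are bounded, so $Q$ passes to the limit.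
\end{proof}

\subsection{Cutoff functions}

The function $g$ does not have compact support in $\Sigma$: it may be nonzero near $S$ and for large $|z|$. The singular set is small enough, and $\mu$ is finite, so both can be cut off at no cost in energy.

\begin{lemma}[Cutoffs]\label{lem:cutoff}
There are Lipschitz functions $\zeta_k:\Sigma\to[0,1]$ with compact support in $\Sigma$, $\zeta_k\to1$ pointwise and $\int_\Sigma|\nabla_\Sigma\zeta_k|^2d\mu\to0$.
\end{lemma}

\begin{proof}
If $S=\emptyset$, take $\zeta_k=\chi_k$; the energy is at most $4\mu(\Sigma)/k^2$. Otherwise $n\ge7$ and $\dim_{\mathcal H}S\le n-7$, so $\mathcal H^{n-2}(S)=0$. Cover the compact set $S_k=S\cap\{|z|\le2k\}$ by finitely many open balls $B_{\varrho_i}(x_i)$ with $x_i\in S_k$, $\varrho_i<1/k$, $2\varrho_i\le r_k$ and $C_k\sum_i\varrho_i^{n-2}<1/k$, with $r_k,C_k$ from Lemma~\ref{lem:area}. Let $\xi_i=\min(1,\max(0,\operatorname{dist}(\cdot,x_i)/\varrho_i-1))$, which is $0$ on $B_{\varrho_i}(x_i)$ and $1$ outside $B_{2\varrho_i}(x_i)$, and let $\zeta_k=\chi_k\min_i\xi_i$. The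 closure of $\{\zeta_k>0\}$ lies in $(\partial F\cap\{|z|\le2k\})\setminus\bigcup_iB_{\varrho_i}(x_i)$, a compact subset of $\Sigma$. If $p\in\Sigma$, $k>|z(p)|$ and $2/k\le\operatorname{dist}(p,S)$, then $\zeta_k(p)=1$. Finally $|\nabla_\Sigma\zeta_k|^2\le2|\chi_k'|^2+2\sum_i|\nabla\xi_i|^2$ almost everywhere, so
\[
\int_\Sigma|\nabla_\Sigma\zeta_k|^2d\mu\le\frac{8\mu(\Sigma)}{k^2}+2\sum_i\varrho_i^{-2}C_k(2\varrho_i)^n\le\frac{8\mu(\Sigma)}{k^2}+\frac{2^{n+1}}k .\qedhere
\]
\end{proof}

\section{The operator $L$ on normal components}\label{sec:jacobi}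

Both test functions of Section~\ref{sub:cylinder} are normal components of ambient fields. The next formula computes $L$ on all such functions. Write $\nabla^2_{u,v}X=\nabla_u\nabla_vX-\nabla_{\nabla_uv}X$.

\begin{lemma}\label{lem:jacobi}
For a smooth field $X$ on $\mathbb R\times N$, an orthonormal basis $e_1,\dots,e_n$ of $T\Sigma$ and $\psi=\langle X,\nu\rangle$,
\begin{equation}\label{eq:Lpsi}
\begin{split}
L\psi={}&\sum_i\langle\nabla^2_{e_i,e_i}X,\nu\rangle-H\langle\nabla_\nu X,\nu\rangle+2\sum_i\langle\nabla_{e_i}X,Ae_i\rangle\\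
&-\langle\nabla_{\nabla V}X,\nu\rangle+\operatorname{Ric}(X,\nu)+\nabla^2V(X,\nu).
\end{split}
\end{equation}
\end{lemma}

\begin{proof}
Extend the $e_i$ to a frame of $\Sigma$ with $\nabla^\Sigma e_i=0$ at the given point. There $\nabla_{e_i}e_i=-\langle Ae_i,e_i\rangle\nu$. For tangent $u$,
\begin{equation}\label{eq:gradpsi}
u\psi=\langle\nabla_uX,\nu\rangle+\langle X,Au\rangle .
\end{equation}
Differentiating once more and using $\nabla_{e_i}\nabla_{e_i}X=\nabla^2_{e_i,e_i}X-\langle Ae_i,e_i\rangle\nabla_\nu X$,
\[
\Delta_\Sigma\psi=\sum_i\langle\nabla^2_{e_i,e_i}X,\nu\rangle-H_\Sigma\langle\nabla_\nu X,\nu\rangle+2\sum_i\langle\nabla_{e_i}X,Ae_i\rangle+\sum_i\langle X,\nabla_{e_i}(Ae_i)\rangle .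
\]
The normal part of $\sum_i\nabla_{e_i}(Ae_i)$ is $-|A|^2\nu$. For the tangential part use the Codazzi equation $(\nabla^\Sigma_uA)v-(\nabla^\Sigma_vA)u=R(u,v)\nu$, with $R(u,v)=[\nabla_u,\nabla_v]-\nabla_{[u,v]}$. Taking $u=e_i$, $v=X^\top$, pairing with $e_i$ and using the symmetry of $\nabla^\Sigma_{e_i}A$,
\[
\sum_i\langle X,\nabla_{e_i}(Ae_i)\rangle=X^\top H_\Sigma+\operatorname{Ric}(X^\top,\nu)-|A|^2\psi .
\]
Now use that the weighted mean curvature is constant: $H_\Sigma=H+\langle\nabla V,\nu\rangle$ gives $X^\top H_\Sigma=\nabla^2V(X^\top,\nu)+\langle\nabla V,AX^\top\rangle$. Finally, \eqref{eq:gradpsi} with $u=(\nabla V)^\top=\nabla V-\langle\nabla V,\nu\rangle\nu$ gives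
\[
-\langle\nabla V,\nabla_\Sigma\psi\rangle=-\langle\nabla_{\nabla V}X,\nu\rangle+\langle\nabla V,\nu\rangle\langle\nabla_\nu X,\nu\rangle-\langle X,A(\nabla V)^\top\rangle .
\]
Add these and $q\psi$. The terms $\langle\nabla V,AX^\top\rangle$ and $\langle X,A(\nabla V)^\top\rangle$ cancel by the symmetry of $A$, and the terms $\mp|A|^2\psi$ cancel. The coefficient of $\langle\nabla_\nu X,\nu\rangle$ is $-H_\Sigma+\langle\nabla V,\nu\rangle=-H$. Since $X=X^\top+\psi\nu$, the remaining terms combine to $\operatorname{Ric}(X,\nu)+\nabla^2V(X,\nu)$.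
\end{proof}

The field $\partial_z$ is parallel and $\operatorname{Ric}(\partial_z,\cdot)=0$, so \eqref{eq:Lpsi} and \eqref{eq:gradpsi} give
\begin{equation}\label{eq:eigen}
Lg=\sigma^{-2}g,\qquad|\nabla_\Sigma g|\le|A| .
\end{equation}
For a smooth field $X$ on $N$, extended independently of $z$, both $\nabla_{\nabla V}X$ and $\nabla^2V(X,\cdot)$ vanish, so
\begin{equation}\label{eq:psibounds}
|L\psi|\le C_X(1+|H|+|A|)\,\mathbf 1_{\operatorname{spt}X},\qquad|\nabla_\Sigma\psi|\le C_X(1+|A|)\,\mathbf 1_{\operatorname{spt}X},
\end{equation}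
where $C_X$ depends only on $N$ and the $C^2$ norm of $X$, not on $\sigma$ or $F$.

\section{Proof of the model theorem}\label{sec:modelproof}

Suppose Theorem~\ref{thm:model} fails for some $\delta$. Then there are $\sigma_j\to0$, $t_j\to t$ in $[\delta,1-\delta]$, and minimizers $F_j$ of $P_{\sigma_j}$ of volume $t_j|N|$ that are not products. We use the notation of Section~\ref{sec:minimizers} for $F_j$, mostly without the index $j$. The norm $\|\cdot\|$ is that of $L^2(\Sigma,\mu)$, the letter $C$ denotes constants independent of $j$, and all statements are for large $j$. If $g=0$ on $\Sigma$, then $\int_{F_j}\partial_z\phi=\int_\Sigma\phi g\,d\mathcal H^n=0$ for all $\phi\in C_c^\infty$, so $\mathbf 1_{F_j}$ is independent of $z$ and $F_j$ is a product. Hence $\|g\|>0$.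

\medskip
\emph{Step 1: the limit region.} Comparison with $\mathbb R\times\Omega_j$, $\Omega_j$ isoperimetric of fraction $t_j$, and Lemma~\ref{lem:balls} give $\mu(\Sigma)=P_{\sigma_j}(F_j)\le I_N(t_j)\le C$. Let $f_j=f_{F_j}$. Lemma~\ref{lem:slicing} with $\tau=0$ gives $|Df_j|(N)\le C$, so by (P2) a subsequence converges to some $f$ in $L^1$ and almost everywhere, and $|Df|(N)\le C$. Lemma~\ref{lem:slicing} with $\tau=1$, $Y=0$ and Lemma~\ref{lem:U}(b) give $\int_NU(f_j)\le C\sigma_j\to0$. So $U(f)=0$ almost everywhere, that is, $f=\mathbf 1_\Omega$ for a region $\Omega$ with $|\Omega|=t|N|$.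

Here $\delta$ and the connectedness of $N$ are used: $0<t<1$, so $D\mathbf 1_\Omega\ne0$. Its support contains two distinct points $p_1,p_2$: for $n\ge2$ it has no atoms by (P3), and for $n=1$ take two endpoints as in (P4). Choose $\eta_1,\eta_2\in C^\infty(N;[0,1])$ with disjoint supports and $\eta_i=1$ near $p_i$, and smooth fields $X_i$ on $N$ supported in the interior of $\{\eta_i=1\}$ with $\int_\Omega\operatorname{div}X_i=1$. These are fixed, independently of $j$. Put $X=X_1$ and $\psi=\langle X,\nu\rangle$. This is the only use of $\Omega$; no regularity of $\partial\Omega$ is needed.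

\medskip
\emph{Step 2: $\psi$ has mean at least $\frac12$, and $H$ is bounded.} By \eqref{eq:horizontal}, $\int_\Sigma\langle X_i,\nu\rangle\,d\mu=\int_Nf_j\operatorname{div}X_i\to1$. Hence
\begin{equation}\label{eq:means}
\int_\Sigma\psi\,d\mu\ge\tfrac12,\qquad C^{-1}\le e_i:=\int_\Sigma\eta_i\,d\mu\le C\quad(i=1,2),
\end{equation}
the lower bound on $e_i$ because $|X_i|\le C\eta_i$. The second identity in \eqref{eq:horizontal} gives $\frac12|H|\le|\int_\Sigma\operatorname{div}_\Sigma X\,d\mu|\le C\mu(\Sigma)\le C$.

\medskip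
\emph{Step 3: $\int_\Sigma\eta_1^2|A|^2d\mu\le C$.} Stability bounds curvature in $L^2$, but only against functions of mean zero. The second point $p_2$ provides room to balance the mean. Fix $j$, let $\zeta_k$ be as in Lemma~\ref{lem:cutoff}, and let $e_{i,k}=\int\zeta_k\eta_i\,d\mu\to e_i$ as $k\to\infty$. The function $\phi_k=\zeta_k(\eta_1/e_{1,k}-\eta_2/e_{2,k})$ is admissible in Lemma~\ref{lem:stability}. The term $g^2/\sigma^2$ in $q$ has a favorable sign, so $q\ge|A|^2-K$ and, for large $k$,
\[
\int_\Sigma|A|^2\phi_k^2\,d\mu\le\int_\Sigma\big(|\nabla_\Sigma\phi_k|^2+K\phi_k^2\big)d\mu\le C\Big(1+\int_\Sigma|\nabla_\Sigma\zeta_k|^2d\mu\Big).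
\]
As the supports of $\eta_1,\eta_2$ are disjoint, $\phi_k^2\ge\zeta_k^2\eta_1^2/e_{1,k}^2$. Fatou's lemma as $k\to\infty$ and \eqref{eq:means} give the claim.

Since $\eta_1=1$ on $\operatorname{spt}X$, Steps 2 and 3 and \eqref{eq:psibounds} give
\begin{equation}\label{eq:L2}
\|\psi\|+\|L\psi\|\le C,\qquad\int_{\Sigma\cap\operatorname{spt}X}(1+|A|)^2d\mu\le C .
\end{equation}

\medskip
\emph{Step 4: testing with $g$.} Fix $j$. Let $c_k=\int\zeta_kg\,d\mu/\int\zeta_k\psi\,d\mu$, which tends to $c=\int g\,d\mu/\int\psi\,d\mu$ as $k\to\infty$. By \eqref{eq:means} and the Cauchy--Schwarz inequality, $|c|\le2\mu(\Sigma)^{1/2}\|g\|\le C\|g\|$. The functions $v_k=g-c_k\psi$ are smooth and bounded uniformly in $k$, and $\zeta_kv_k$ is admissible in Lemma~\ref{lem:stability}. From $|\nabla_\Sigma(\zeta_kv_k)|^2=v_k^2|\nabla_\Sigma\zeta_k|^2+\langle\nabla_\Sigma(\zeta_k^2v_k),\nabla_\Sigma v_k\rangle$ and \eqref{eq:green},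
\begin{equation}\label{eq:final}
0\le Q(\zeta_kv_k)=\int_\Sigma v_k^2|\nabla_\Sigma\zeta_k|^2d\mu-\int_\Sigma\zeta_k^2\,v_kLv_k\,d\mu .
\end{equation}
The first term tends to $0$. By \eqref{eq:eigen},
\[
v_kLv_k=\sigma^{-2}g^2-c_k\psi Lg-c_kgL\psi+c_k^2\psi L\psi .
\]
The term $c_k\psi Lg=c_k\sigma^{-2}\psi g$ looks as large as the main term, so we move $L$ onto $\psi$. Two applications of \eqref{eq:green} give
\[
\int_\Sigma\zeta_k^2\psi Lg\,d\mu=\int_\Sigma\zeta_k^2gL\psi\,d\mu+\int_\Sigma2\zeta_k\langle\nabla_\Sigma\zeta_k,\,g\nabla_\Sigma\psi-\psi\nabla_\Sigma g\rangle\,d\mu .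
\]
By \eqref{eq:eigen} and \eqref{eq:psibounds}, $|g\nabla_\Sigma\psi-\psi\nabla_\Sigma g|\le C(1+|A|)\mathbf 1_{\operatorname{spt}X}$, so by \eqref{eq:L2} the last integral is at most $C\|\nabla_\Sigma\zeta_k\|\to0$. Note that $A$ is needed only on $\operatorname{spt}X$, where Step 3 controls it. Letting $k\to\infty$ in \eqref{eq:final} by dominated convergence,
\[
0\le-\sigma_j^{-2}\|g\|^2+2c\int_\Sigma gL\psi\,d\mu-c^2\int_\Sigma\psi L\psi\,d\mu\le\big(C-\sigma_j^{-2}\big)\|g\|^2,
\]
by $|c|\le C\|g\|$ and \eqref{eq:L2}. For large $j$ this contradicts $\|g\|>0$. Theorem~\ref{thm:model} is proved, and with it Theorems~\ref{thm:main} and~\ref{thm:fiber}.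

\section{The threshold}\label{sec:threshold}

Regard all $\lambda M\times N$ as one manifold $M\times N$ with varying metric; volume fractions do not depend on $\lambda$. Let $p_\lambda(E)=P_{\lambda M\times N}(E)/|\lambda M|$. Increasing $\lambda$ makes it cheaper to cut fibers and does not change the cost of products, and Theorem~\ref{thm:threshold} follows from this.

\begin{lemma}\label{lem:monotone}
Let $E\subset M\times N$ have finite perimeter, with $\partial^*E$, $\nu=(\nu_M,\nu_N)$ and $\mathcal H^{m+n-1}$ taken for $\lambda=1$. Then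
\begin{equation}\label{eq:plambda}
p_\lambda(E)=\frac1{|M|}\int_{\partial^*E}\sqrt{\lambda^{-2}|\nu_M|^2+|\nu_N|^2}\,d\mathcal H^{m+n-1}.
\end{equation}
Hence $p_{\lambda'}\le p_\lambda\le(\lambda'/\lambda)p_{\lambda'}$ for $\lambda<\lambda'$. If $E=M\times\Omega$, then $p_\lambda(E)=P(\Omega)$ for all $\lambda$; otherwise $\lambda\mapsto p_\lambda(E)$ is strictly decreasing.
\end{lemma}

\begin{proof}
The fields of norm $\le1$ on $\lambda M\times N$ are $(T_M/\lambda,T_N)$ with $|T_M|^2+|T_N|^2\le1$ on $M\times N$, and neither the normalized measure nor the divergence depends on $\lambda$. By (P3), $|M|\,p_\lambda(E)$ is the supremum of $\int_{\partial^*E}(\langle T_M,\nu_M/\lambda\rangle+\langle T_N,\nu_N\rangle)\,d\mathcal H^{m+n-1}$, the total variation of the vector measure with density $(\nu_M/\lambda,\nu_N)$. This is \eqref{eq:plambda}, and the inequalities hold for the integrands. Products are covered by Lemma~\ref{lem:products}. If $p_\lambda(E)$ is not strictly decreasing, then $\nu_M=0$ almost everywhere and $p_\lambda(E)$ is constant.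 Lemma~\ref{lem:slicing} with $\tau=1$ and \eqref{eq:scaling} give $\int_N\mathcal P_M(E^y)\,dy\le\lambda p_\lambda(E)\to0$ as $\lambda\to0$. By (P4) almost every slice is full or null, so $E$ is a product.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:threshold}]
Let $\mathcal I_t(\lambda)$ be the minimum of $p_\lambda$ over regions of fraction $t$. By Lemma~\ref{lem:monotone} it is continuous in $\lambda$ and $\mathcal I_t\le I_N(t)$. Let $\Lambda_t=\{\lambda>0:\mathcal I_t(\lambda)=I_N(t)\}$. It is closed in $(0,\infty)$, and by Theorem~\ref{thm:main} and Lemma~\ref{lem:existence} it contains $(0,c_M\sigma_0(N,\delta))$ when $t\in[\delta,1-\delta]$. Put $\lambda^*(t)=\sup\Lambda_t$; then $\inf_{[\delta,1-\delta]}\lambda^*\ge c_M\sigma_0(N,\delta)>0$.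

\emph{Upper bound and \textup{(ii)}.} Let $G\subset M$ be isoperimetric of fraction $t$. Lemma~\ref{lem:products}, with the factors exchanged, gives $P_{\lambda M\times N}(G\times N)=\lambda^{m-1}P(G)|N|$, so $p_\lambda(G\times N)=h_M(t)|N|/\lambda$. Thus $\lambda\in\Lambda_t$ forces $\lambda\le h_M(t)|N|/I_N(t)$. So $\lambda^*(t)$ is finite, satisfies this bound, and lies in the closed set $\Lambda_t$, which is (ii).

\emph{\textup{(i)}.} Let $\lambda<\lambda^*=\lambda^*(t)$. If $E$ has fraction $t$ and is not of the form $M\times\Omega$, then $p_\lambda(E)>p_{\lambda^*}(E)\ge I_N(t)\ge\mathcal I_t(\lambda)$. So every minimizer is $M\times\Omega$, and $I_N(t)\le P(\Omega)=\mathcal I_t(\lambda)\le I_N(t)$. Thus $\Omega$ is isoperimetric, and $\Lambda_t=(0,\lambda^*(t)]$.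

\emph{\textup{(iii)}.} If $\lambda>\lambda^*(t)$, then $\mathcal I_t(\lambda)<I_N(t)\le P(\Omega)=p_\lambda(M\times\Omega)$ for every $\Omega$ of fraction $t$.

\emph{Small and large fractions.} Fix $\lambda$. In $\lambda M\times N$ a geodesic ball of small radius $r$ has volume at least $cr^{m+n}$ and perimeter at most $Cr^{m+n-1}$, so $\mathcal I_t(\lambda)\le C_\lambda t^{1-1/(m+n)}$ for small $t$. By (P4), $I_N(t)\ge ct^{1-1/n}$ for $t\le\frac12$. Since $m\ge1$, the first exponent is larger, so $\lambda\notin\Lambda_t$ and $\lambda^*(t)<\lambda$ for small $t$. Hence $\lambda^*(t)\to0$ as $t\to0$. Taking complements preserves perimeter and product form, so $\lambda^*(1-t)=\lambda^*(t)$, and the same holds as $t\to1$.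
\end{proof}

\begin{thebibliography}{9}

\bibitem{HHM} Howards, Hutchings and Morgan, \emph{Amer. Math. Monthly} \textbf{106} (1999).

\bibitem{polytopes} \emph{In Polytopes, Small Balls about Some Vertex Minimize Perimeter}, doi:10.1007/bf02922085, \texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak BF02922085.pdf}.

\bibitem{Morgan} F.~Morgan, \emph{Trans. AMS} \textbf{355} (2003).

\end{thebibliography}
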